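\title{Formal equivalence does not imply smooth CR equivalence}

\begin{abstract}
We disprove the conjecture that two germs of real-analytic generic submanifolds of $\mathbb{C}^N$ are formally equivalent if and only if they are equivalent by a $C^\infty$ CR diffeomorphism. The counterexamples are $4$-dimensional submanifolds $M_\varepsilon\subset\mathbb{C}^3$, $\varepsilon\in\mathbb{R}$, of CR dimension $1$ and codimension $2$. They are foliated by hypersurfaces of $\mathbb{C}^2$ whose geometry is governed by a Schr\"odinger equation, and the obstruction to CR equivalence is an exponentially small reflection coefficient of that equation, which formal power series do not see. The family contains a continuum of pairwise formally equivalent, pairwise CR-inequivalent germs, and it shows that the conjecture holds in $\mathbb{C}^N$ if and only if $N\le2$.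
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Three notions of equivalence}

Let $J$ be the complex structure of $\mathbb{C}^N$. A real-analytic submanifold $M\subset\mathbb{C}^N$ is \emph{generic} if $T_qM+J(T_qM)=T_q\mathbb{C}^N$ for all $q\in M$. Its \emph{complex tangent bundle} is $T^cM=TM\cap J(TM)$. If $M$ has real codimension $d$, genericity gives $\dim_{\mathbb{C}}T^c_qM=N-d$; the number $n=N-d$ is the \emph{CR dimension} of $M$. Real hypersurfaces ($d=1$) and $\mathbb{R}^N\subset\mathbb{C}^N$ ($n=0$) are generic.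

Let $(M,p)$ and $(M',p')$ be germs of real-analytic generic submanifolds of $\mathbb{C}^N$ of the same real dimension, with real-analytic defining functions $\rho(Z,\bar Z)$ and $\rho'(Z',\bar Z')$ (vector-valued, with linearly independent differentials). The germs are called
\begin{itemize}
\item \emph{biholomorphically equivalent} if there is a germ of a biholomorphic map $H:(\mathbb{C}^N,p)\to(\mathbb{C}^N,p')$ with $H(M)=M'$ as germs at $p'$;
\item \emph{CR equivalent} if there is a germ of a $C^\infty$ CR diffeomorphism $(M,p)\to(M',p')$, that is, of a diffeomorphism whose differential maps $T^cM$ onto $T^cM'$ and commutes with $J$ there;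
\item \emph{formally equivalent} if there is an $N$-tuple $H$ of formal power series in $Z-p$, with $H(p)=p'$ and invertible Jacobian at $p$, such that in the ring of formal power series in $(Z-p,\bar Z-\bar p)$ the components of $\rho'(H(Z),\overline{H(Z)})$ generate the same ideal as the components of $\rho(Z,\bar Z)$.
\end{itemize}
The first notion compares the embedded germs, the second compares the intrinsic structures $(M,T^cM,J)$ near the base points, and the third compares Taylor coefficients at the base points only. In the third, substitution of $(H,\bar H)$ is an isomorphism of power series rings that carries the ideal $(\rho')$ onto the ideal $(\rho)$; such isomorphisms can be inverted and composed, so formal equivalence is an equivalence relation.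

How the three notions are related depends on how far one can travel in $M$ in complex tangent directions. For connected $M$ and $p\in M$ there is a unique germ of a real-analytic CR submanifold $\Sigma_p$ through $p$ such that every point of $\Sigma_p$ can be reached from $p$ by a piecewise differentiable curve in $M$ with tangent vectors in $T^cM$. It is the \emph{local CR orbit} of $M$ at $p$, and $M$ is \emph{minimal} at $p$ if $\Sigma_p$ is a neighborhood of $p$ in $M$. A real-analytic hypersurface in $\mathbb{C}^2$ is \emph{Levi-nonflat} if its Levi form (recalled in Section~\ref{sec:prelim}) does not vanish identically. The following results are known.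
\begin{itemize}
\item[(i)] Two germs of generic real-analytic minimal submanifolds in $\mathbb{C}^N$ are formally equivalent if and only if they are biholomorphically equivalent. Consequently, for such germs formal, CR and biholomorphic equivalence all coincide.
\item[(ii)] There exist germs of real-analytic Levi-nonflat hypersurfaces in $\mathbb{C}^2$ that are formally but not biholomorphically equivalent.
\item[(iii)] There exist germs of real-analytic Levi-nonflat hypersurfaces in $\mathbb{C}^2$ that are CR but not biholomorphically equivalent.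
\item[(iv)] Two germs of real-analytic hypersurfaces in $\mathbb{C}^2$ are formally equivalent if and only if they are CR equivalent.
\end{itemize}
So without minimality biholomorphic equivalence separates from the other two notions, while in $\mathbb{C}^2$ those two stay together. This paper concerns the following conjecture from \cite{FvA}.

\begin{quote}
\textbf{Conjecture.} Two germs of real-analytic generic submanifolds in $\mathbb{C}^N$ are formally equivalent if and only if they are CR equivalent.
\end{quote}

One implication comes from taking Taylor series. For the other there is a tempting heuristic. Every formal power series is the Taylor series of a smooth function, so a formal equivalence $H$ is the Taylor series of a smooth map. This map satisfies the Cauchy--Riemann equations, and sends $M$ to $M'$, up to errors that vanish to infinite order at $p$. The smooth category has room for flat corrections, and one may hope to remove both errors. We show that a flat error can be a CR invariant.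

\subsection{Results}

Section~\ref{sec:germs} defines, for each $\varepsilon\in\mathbb{R}$, a germ $(M_\varepsilon,0)$ of a real-analytic generic submanifold of $\mathbb{C}^3$ of CR dimension $1$ and codimension $2$. In coordinates $(z,w,\lambda)$ it has the form
\[
\operatorname{Im}w=|z|^2\bigl((\operatorname{Re}w)^2-\lambda^2\bigr)+O(|z|^4),\qquad \operatorname{Im}\lambda=0 .
\]

\begin{theorem}\label{thm:A}
The germs $(M_1,0)$ and $(M_0,0)$ are formally equivalent but not CR equivalent. Hence the conjecture is false.
\end{theorem}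

For $n\ge1$ and $d\ge2$ let $M_\varepsilon^{n,d}=M_\varepsilon\times\mathbb{C}^{n-1}\times\mathbb{R}^{d-2}\subset\mathbb{C}^{n+d}$, a generic submanifold of CR dimension $n$ and codimension $d$, always considered as a germ at $0$. Let
\[
c(\varepsilon)=\cos\bigl(\pi\sqrt{1-4\varepsilon}\bigr).
\]
Since the cosine is even, $c$ is an entire function of $\varepsilon$, real for real $\varepsilon$.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item For germs of real-analytic generic submanifolds of $\mathbb{C}^N$, CR equivalence always implies formal equivalence.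
\item For fixed $n\ge1$, $d\ge2$, all germs $(M^{n,d}_\varepsilon,0)$, $\varepsilon\in\mathbb{R}$, are formally equivalent. If $M^{n,d}_\varepsilon$ and $M^{n,d}_{\varepsilon'}$ are CR equivalent, then $c(\varepsilon)=c(\varepsilon')$. In particular $\{M^{n,d}_\varepsilon\}_{\varepsilon\ge1/4}$ is a continuum of pairwise formally equivalent, pairwise CR-inequivalent germs.
\item $M^{n,d}_\varepsilon$ is CR equivalent to $M^{n,d}_0$ if and only if it is biholomorphically equivalent to $M^{n,d}_0$, and this holds if and only if $\varepsilon=-m(m+1)$ for some $m\in\{0,1,2,\dots\}$.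
\item The conjecture holds in $\mathbb{C}^N$ if and only if $N\le2$. For $N\ge3$ it fails for every pair (CR dimension $n$, codimension $d$) with $n\ge1$, $d\ge2$, $n+d=N$.
\end{enumerate}
\end{theorem}

The case of hypersurfaces, $d=1$, with $n\ge2$ is not settled here.

Section~\ref{sec:model} shows the mechanism on a first-order linear equation. After the background in Section~\ref{sec:prelim}, the germs are built in Section~\ref{sec:germs} so that their slices $\lambda=\mathrm{const}$ are locally spherical away from two edges. One explicit series then gives both the formal equivalence (Section~\ref{sec:formal}) and the reflection coefficient (Section~\ref{sec:scattering}). Section~\ref{sec:rigidity} shows that the modulus of this coefficient is a CR invariant, and Section~\ref{sec:proofs} collects the proofs of the theorems.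

\section{A linear model}\label{sec:model}

Throughout the paper
\[
\Delta=w^2-\lambda^2,\qquad X=\Delta\,\partial_w .
\]
We regard $X$ as a family of vector fields in $w$ with parameter $\lambda$. Its flow is
\begin{equation}\label{eq:flow}
\varphi_\tau(w,\lambda)=\frac{w-\lambda^2T}{1-wT},\qquad T=\frac{\tanh(\lambda\tau)}{\lambda}.
\end{equation}
Indeed $\varphi_0=w$, $\partial_\tau T=1-\lambda^2T^2$, $\partial_T\varphi_\tau=\Delta/(1-wT)^2$, and $(w-\lambda^2T)^2-\lambda^2(1-wT)^2=(1-\lambda^2T^2)\Delta$, so that
\begin{equation}\label{eq:flowode}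
\partial_\tau\varphi_\tau=\frac{(1-\lambda^2T^2)\,\Delta}{(1-wT)^2}=\varphi_\tau^2-\lambda^2 .
\end{equation}
The function $\varphi_\tau(w,\lambda)$ is holomorphic near $0$ in $(\tau,w,\lambda)$, has real Taylor coefficients, is even in $\lambda$, and fixes the zeros $w=\pm\lambda$ of $X$. The group law $\varphi_\tau\circ\varphi_{\tau'}=\varphi_{\tau+\tau'}$ holds near $0$ and hence as an identity of meromorphic functions. For $\lambda=r>0$ the orbit
\[
w_r(s)=\varphi_s(0,r)=-r\tanh(rs)
\]
runs through $(-r,r)$ from the zero $r$ (at $s=-\infty$) to the zero $-r$ (at $s=+\infty$), and along it $\Delta=-r^2/\cosh^2(rs)$; see Figure~\ref{fig:flow}.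

\begin{figure}[h]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[->,gray] (-2.5,0)--(2.5,0) node[right]{$u$};
\draw[->,gray] (0,-0.7)--(0,2.1) node[above]{$\lambda$};
\draw[thick] (-0.7,-0.7)--(1.9,1.9) node[right]{$u=\lambda$};
\draw[thick] (0.7,-0.7)--(-1.9,1.9) node[left]{$u=-\lambda$};
\foreach \r in {0.5,0.95,1.4}{
  \draw[very thick] (-\r,\r)--(\r,\r);
  \draw[very thick,->] (\r,\r)--(-0.2,\r);
  \fill (-\r,\r) circle (0.04); \fill (\r,\r) circle (0.04);}
\node[left] at (-1.45,1.35) {$s=+\infty$};
\node[right] at (1.45,1.35) {$s=-\infty$};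
\end{tikzpicture}
\caption{The real plane of the vector field $(u^2-\lambda^2)\partial_u$. The field vanishes on the lines $u=\pm\lambda$. For each $\lambda=r>0$ one orbit, $u=-r\tanh(rs)$, joins the zero $u=r$ to the zero $u=-r$. Every neighborhood of the origin contains such orbits together with both of their endpoints.}
\label{fig:flow}
\end{figure}

\begin{proposition}\label{prop:model}
The equation
\begin{equation}\label{eq:model}
Xq+2iq=-\Delta
\end{equation}
has a unique solution $q\in\mathbb{C}[[w,\lambda]]$. For $\lambda=r>0$ it has no $C^1$ solution on the interval $-r\le w\le r$. In particular it has no $C^1$ solution in any neighborhood of the origin of the real $(w,\lambda)$-plane.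
\end{proposition}

\begin{proof}
Let $\mathfrak m$ be the maximal ideal of $\mathbb{C}[[w,\lambda]]$. Since $\Delta\in\mathfrak m^2$, we have $X\mathfrak m^j\subset\mathfrak m^{j+1}$, so $X+2i$ is invertible with inverse $\sum_{k\ge0}(-1)^k(2i)^{-k-1}X^k$.

Let $q$ be a $C^1$ solution on $[-r,r]$. At $w=\pm r$ both $Xq$ and $\Delta$ vanish, so $q(\pm r)=0$. Along the orbit, $\frac{d}{ds}\bigl(e^{2is}q(w_r(s))\bigr)=r^2e^{2is}/\cosh^2(rs)$. Integrating over $\mathbb{R}$ shows that
\[
I(r)=\int_{-\infty}^\infty\frac{r^2e^{2is}}{\cosh^2(rs)}\,ds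
\]
must vanish. The shift $s\mapsto s+i\pi/r$ multiplies the integrand by $e^{-2\pi/r}$. The only pole with $0<\operatorname{Im}s<\pi/r$ is $s_0=i\pi/2r$, where $r^2/\cosh^2(rs)=-(s-s_0)^{-2}+O(1)$, so the residue is $-2ie^{-\pi/r}$. The residue theorem on long rectangles gives $(1-e^{-2\pi/r})I(r)=4\pi e^{-\pi/r}$, that is, $I(r)=2\pi/\sinh(\pi/r)\neq0$.
\end{proof}

Three features of this example govern everything that follows. First, each zero of $X$ selects a solution: near $w=-r$ it is $-e^{-2is}\int_s^\infty r^2e^{2it}\cosh^{-2}(rt)\,dt$, which termwise integration exhibits as a convergent power series in $e^{-2rs}=(r+w)/(r-w)$. The obstruction $I(r)$ is the mismatch between the solutions selected by the two ends of one orbit. Second, for one fixed $r$ this mismatch is not a local quantity, but the orbits shrink to the origin as $r\to0$, so for the family it is an obstruction for germs. This is the role of the real parameter $\lambda$, which costs one extra codimension. Third, $I(r)=O(r^k)$ for every $k$, so no Taylor coefficient at the origin detects it.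

To turn this into CR geometry we need manifolds on which every CR diffeomorphism must respect the parameter $\lambda$, the zeros of $X$, and the solutions that they select. The parameter will be a real-valued CR function, the zeros will be the points where the Levi form vanishes, and the solutions will be homogeneous coordinates of a map to the sphere, whose CR structure is rigid. This leads to a second-order equation with a constant $\varepsilon$, and \eqref{eq:model} is its first-order term in $\varepsilon$ (Remark~\ref{rem:born}).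

\section{CR functions, the Levi form and formal maps}\label{sec:prelim}

Let $M\subset\mathbb{C}^N$ be generic. A smooth function $\phi:M\to\mathbb{C}$ is \emph{CR} if $d\phi(Jv)=i\,d\phi(v)$ for all $v\in T^cM$, equivalently if it is annihilated by $T^{0,1}M=\{v+iJv:v\in T^cM\}$. Restrictions of holomorphic functions are CR. A smooth map $h:M\to M'$ is \emph{CR} if $dh$ maps $T^cM$ into $T^cM'$ and commutes with $J$ there; then $\phi\circ h$ is CR whenever $\phi$ is. If $M$ and $M'$ have the same dimension and CR dimension, a CR map with injective differential is a local CR diffeomorphism.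

The \emph{Levi form} of $M$ at $q$ is the alternating map
\[
\mathcal L_q:T^c_qM\times T^c_qM\to T_qM/T^c_qM,\qquad \mathcal L_q(Y_q,Y'_q)=[Y,Y']_q \bmod T^c_qM,
\]
where $Y,Y'$ are smooth sections of $T^cM$; the identity $[Y,\phi Y']=\phi[Y,Y']+(Y\phi)Y'$ shows that the value depends only on $Y_q,Y'_q$. Its \emph{kernel} is the set of $v$ with $\mathcal L_q(v,\cdot)=0$. We use two facts.
\begin{itemize}
\item[(F1)] A CR diffeomorphism preserves $T^c$ and brackets. Hence it maps points with $\mathcal L=0$ to points with $\mathcal L=0$, and kernels onto kernels.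
\item[(F2)] A real-valued CR function is annihilated by all sections of $T^cM$ and by their brackets. Indeed $d\phi(v)$ and $d\phi(Jv)=i\,d\phi(v)$ are both real, hence zero.
\end{itemize}

Let $\langle Z,Z\rangle=|Z_1|^2-|Z_2|^2+|Z_3|^2$, let $U(2,1)$ be the group of $3\times3$ matrices preserving this form, and let $PU(2,1)$ be its image in the group of projective transformations of $\mathbb{CP}^2$. It acts on
\[
Q=\{[Z_1:Z_2:Z_3]\in\mathbb{CP}^2:\ |Z_3|^2=|Z_2|^2-|Z_1|^2\},
\]
which in the chart $(\zeta_1,\zeta_2)=(Z_1/Z_2,Z_3/Z_2)$ is the unit sphere $S^3$. The Levi form of $Q$ vanishes nowhere: the form $\vartheta=\operatorname{Im}\sum\bar\zeta_j\,d\zeta_j$ has kernel $T^cQ$ on $TQ$, and $\vartheta([Y,JY])=-d\vartheta(Y,JY)=-2|Y|^2$ for sections $Y$ of $T^cQ$. We use the following classical theorem (Poincar\'e, Cartan, Tanaka, Alexander, Chern--Moser).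

\begin{theorem}[rigidity of the sphere]\label{thm:S}
A $C^\infty$ CR diffeomorphism between connected nonempty open subsets of $Q$ is the restriction of a unique element of $PU(2,1)$.
\end{theorem}

\begin{corollary}\label{cor:S}
Let $N$ be a connected real hypersurface in $\mathbb{C}^2$ and let $D_1,D_2:N\to Q$ be $C^\infty$ local CR diffeomorphisms. Then $D_2=A\circ D_1$ for a unique $A\in PU(2,1)$.
\end{corollary}

\begin{proof}
Each $p\in N$ has a connected neighborhood $U_p$ on which $D_1,D_2$ are injective, and Theorem~\ref{thm:S} applied to $D_2\circ(D_1|_{U_p})^{-1}$ gives $A_p$ with $D_2=A_pD_1$ on $U_p$. For $q\in U_p$ the maps $A_p$ and $A_q$ agree near $D_1(q)$, so $A_p=A_q$ by uniqueness. Thus $p\mapsto A_p$ is locally constant.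
\end{proof}

Formal equivalence is defined by an equality of ideals. In practice one verifies it by substituting a parametrization.

\begin{lemma}\label{lem:ideal}
Let $p=p'=0$, let $\psi:(\mathbb{R}^{2N-d},0)\to(M,0)$ be a real-analytic parametrization of $M$, and let $H$ be an invertible formal holomorphic map with $H(0)=0$. If the formal series $\rho'\bigl(H(\psi(t)),\overline{H(\psi(t))}\bigr)$ in $t$ vanishes, then $H$ is a formal equivalence of $(M,0)$ and $(M',0)$.
\end{lemma}

\begin{proof}
Extend the components of $\psi^{-1}$ to analytic functions $t$ near $0\in\mathbb{C}^N=\mathbb{R}^{2N}$. Then $(t,\rho)$ is a coordinate system, $\mathbb{C}[[Z,\bar Z]]=\mathbb{C}[[t,\rho]]$, and substituting $\psi$ means setting $\rho=0$. The kernel of this substitution is the ideal $(\rho)$. Hence $\rho'(H,\bar H)=a\rho$ with a $d\times d$ matrix $a$ of formal series. The linear parts satisfy $d\rho'_0\circ dH_0=a(0)\,d\rho_0$. The left side consists of $d$ independent forms because $dH_0$ is invertible, so $a(0)$ is invertible, $a$ is invertible, and the two ideals coincide.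
\end{proof}

\begin{proposition}\label{prop:CRformal}
CR equivalent germs are formally equivalent.
\end{proposition}

\begin{proof}
Let $p=p'=0$ and let $h:(M,0)\to(M',0)$ be a CR diffeomorphism. By genericity, a complex basis of $T_0^cM$ together with a real basis of a complement of $T_0^cM$ in $T_0M$ is a complex basis of $\mathbb{C}^N$. In the corresponding coordinates $(z,w)\in\mathbb{C}^n\times\mathbb{C}^d$, $M$ is a graph $\operatorname{Im}w=\Phi(z,\bar z,u)$, $u=\operatorname{Re}w$, with $\Phi(0)=0$, $d\Phi(0)=0$. Near $0$ the differentials of the functions $z,\bar z,u+i\Phi$ form a basis of the complexified cotangent space of $M$, so there are analytic complex vector fields $\bar L_1,\dots,\bar L_n$ on $M$ with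
\[
\bar L_j\bar z_k=\delta_{jk},\qquad \bar L_jz_k=0,\qquad \bar L_j(u+i\Phi)=0 .
\]
A vector $v+iv'$ with $v,v'\in TM$ that annihilates all holomorphic coordinates has $v'=Jv$, so the $\bar L_j$ are sections of $T^{0,1}M$ and annihilate the components of $h$. Therefore they annihilate the Taylor series $\hat h\in\mathbb{C}[[z,\bar z,u]]^N$. The substitution $w\mapsto u+i\Phi$ is an isomorphism $\mathbb{C}[[z,\bar z,w]]\to\mathbb{C}[[z,\bar z,u]]$ under which $\partial_{\bar z_j}$ corresponds to $\bar L_j$, because the two derivations agree on the variables $z,\bar z,w$. Hence $\hat h=H(z,u+i\Phi)$ with $H\in\mathbb{C}[[z,w]]^N$, $H(0)=0$.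

The linear part of $H$ is complex linear and restricts to the isomorphism $dh_0:T_0M\to T_0M'$. Its image contains $T_0M'+JT_0M'=\mathbb{C}^N$, so $H$ is invertible; this is where genericity of $M'$ is used. The Taylor series of the identity $\rho'(h,\bar h)=0$ is the hypothesis of Lemma~\ref{lem:ideal}.
\end{proof}

\section{The germs $M_\varepsilon$}\label{sec:germs}

For a holomorphic function or a formal series $y$ we write $y^*$ for the function $\overline{y(\bar s)}$, respectively the series with conjugated coefficients, and $W(y_1,y_2)=y_1y_2'-y_1'y_2$ for the Wronskian.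

\subsection{Definition}

The map $(z,s)\mapsto[e^{is}:e^{-is}:2z]$ pulls $Q$ back to the hypersurface $4|z|^2=|e^{-is}|^2-|e^{is}|^2$. We want to let $s$ be the time along an orbit $w(s)$ of $X$ and to replace $e^{\pm is}$ by solutions $y,y^*$ of the perturbed equation
\begin{equation}\label{eq:E}
y''+\bigl(1+\varepsilon(w(s)^2-\lambda^2)\bigr)y=0 .
\end{equation}
The difficulty is that $s$ and $y$ are defined only away from the zeros of $X$, while the manifold must be analytic near $w=\lambda=0$. The way out is that $|y^*(s)|^2-|y(s)|^2$ is, up to a constant factor, the value of a propagator from $\bar s$ to $s$, and the propagator is defined without reference to $s$ or $y$.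

Fix $\delta_0\in(0,\frac12)$ such that $\varphi_\tau(w,\lambda)$ is holomorphic on the polydisc $|\tau|,|w|,|\lambda|<\delta_0$. On this polydisc let $k_\varepsilon(\tau;w,\lambda)$ be the holomorphic solution of
\begin{equation}\label{eq:k}
k_{\tau\tau}+\bigl(1+\varepsilon(\varphi_\tau(w,\lambda)^2-\lambda^2)\bigr)k=0,\qquad k|_{\tau=0}=0,\quad k_\tau|_{\tau=0}=1 .
\end{equation}
It has real Taylor coefficients and is even in $\lambda$. Let $w(s)$ be a holomorphic solution of $w'=w^2-\lambda^2$ on a convex domain $\Omega$, and let $y_1,y_2$ be solutions of \eqref{eq:E} on $\Omega$ with (constant) Wronskian $W\ne0$. Then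
\begin{equation}\label{eq:kernel}
k_\varepsilon(s_2-s_1;w(s_1),\lambda)=\frac{y_1(s_1)y_2(s_2)-y_2(s_1)y_1(s_2)}{W}
\end{equation}
for $s_1,s_2\in\Omega$ with $(s_2-s_1,w(s_1),\lambda)$ in the polydisc: as functions of $\tau=s_2-s_1$ both sides solve \eqref{eq:k}, because $\varphi_\tau(w(s_1),\lambda)=w(s_1+\tau)$. The right side is antisymmetric in $(s_1,s_2)$, so
\begin{equation}\label{eq:anti}
k_\varepsilon(-\tau;\varphi_\tau(w,\lambda),\lambda)=-k_\varepsilon(\tau;w,\lambda).
\end{equation}
Put
\[
E_\varepsilon(\eta,u,\lambda)=\frac1{2i}\,k_\varepsilon\bigl(2i\eta;\varphi_{-i\eta}(u,\lambda),\lambda\bigr).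
\]
For real $(\eta,u,\lambda)$ its complex conjugate is $-\frac1{2i}k_\varepsilon(-2i\eta;\varphi_{i\eta}(u,\lambda),\lambda)$, which equals $E_\varepsilon$ by \eqref{eq:anti} with $\tau=2i\eta$ and $w=\varphi_{-i\eta}(u,\lambda)$. So $E_\varepsilon$ is real. Since $k_\varepsilon=\tau+O(\tau^2)$, we have $E_\varepsilon=\eta+O(\eta^2)$, and the equation $E_\varepsilon(\eta,u,\lambda)=t$ has a real-analytic solution $\eta=\eta_\varepsilon(t,u,\lambda)=t+O(t^2)$, even in $\lambda$. Define $M_\varepsilon$ near $0$ as the image of
\begin{equation}\label{eq:M}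
\psi_\varepsilon(z,u,\lambda)=\bigl(z,\varphi_{i\eta}(u,\lambda),\lambda\bigr),\qquad \eta=\eta_\varepsilon(|z|^2,u,\lambda),\quad z\in\mathbb{C},\ u,\lambda\in\mathbb{R}.
\end{equation}
By \eqref{eq:flowode}, $w=\varphi_{i\eta}(u,\lambda)=u+i\eta(u^2-\lambda^2)+O(\eta^2)$. Hence $d\psi_\varepsilon(0)$ is the inclusion $\mathbb{C}\times\mathbb{R}\times\mathbb{R}\subset\mathbb{C}^3$, so $M_\varepsilon$ is a real-analytic submanifold of codimension $2$, generic near $0$, of the form stated in the introduction. On $M_\varepsilon$,
\begin{equation}\label{eq:onM}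
\bar w=\varphi_{-i\eta}(u,\lambda),\qquad |z|^2=\tfrac1{2i}\,k_\varepsilon(2i\eta;\bar w,\lambda).
\end{equation}
We fix $\delta=\delta_\varepsilon\in(0,\delta_0)$ such that on the box $|z|,|u|,|\lambda|<\delta$ the map $\psi_\varepsilon$ is an embedding onto a generic submanifold, $|\eta|<\delta_0/4$ and $|w|<\delta_0$. We identify $M_\varepsilon$ with this box and shrink $\delta$ when needed.

If $\varepsilon=0$, or if $u=\pm\lambda$ (fixed points of the flow), the coefficient in \eqref{eq:k} is $1$, so $k=\sin\tau$ and $E=\frac1{2i}\sin2i\eta=\frac12\sinh2\eta$. Thus $\eta_0(t)=\frac12\operatorname{arcsinh}(2t)$ does not depend on $(u,\lambda)$, and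
\begin{equation}\label{eq:edge}
\eta_\varepsilon(t,\pm\lambda,\lambda)=\eta_0(t)\qquad\text{for every }\varepsilon .
\end{equation}

\begin{example}\label{ex:M0}
The germ $M_0$ is elementary. With $t=\tan(\lambda\eta)/\lambda$, formula \eqref{eq:flow} gives $u=\varphi_{-i\eta}(w,\lambda)=(w+i\lambda^2t)/(1+iwt)$. This is real if and only if $\operatorname{Im}\bigl[(w+i\lambda^2t)(1-i\bar wt)\bigr]=(1-\lambda^2t^2)\operatorname{Im}w-t(|w|^2-\lambda^2)$ vanishes. The double-angle formula gives $t/(1-\lambda^2t^2)=\tan(2\lambda\eta)/2\lambda$, so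
\[
M_0:\quad \operatorname{Im}w=\frac{\tan\bigl(\lambda\operatorname{arcsinh}(2|z|^2)\bigr)}{2\lambda}\,\bigl(|w|^2-\lambda^2\bigr),\qquad\operatorname{Im}\lambda=0 .
\]
\end{example}

\subsection{Slices, developing maps and the Levi form}

The \emph{slice} $\{\lambda=\lambda_0\}$ of $M_\varepsilon$ is a real hypersurface in $\mathbb{C}^2_{z,w}$ with parameters $(z,u)$; the slices at $\lambda_0$ and $-\lambda_0$ are the same hypersurface. By (F2) applied to $\lambda$, the bundle $T^cM_\varepsilon$ is tangent to the slices, so it is their complex tangent bundle, and the Levi form of $M_\varepsilon$ at a point vanishes exactly when that of the slice does. All CR orbits lie in slices, so $M_\varepsilon$ is minimal at no point and result (i) does not apply.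

\begin{lemma}\label{lem:dev}
Fix $\lambda\in(-\delta,\delta)$. Let $\Omega\subset\mathbb{C}$ be a convex domain symmetric in the real axis, and let $w(s)$ be a holomorphic solution of $w'=w^2-\lambda^2$ on $\Omega$, real on $\Omega\cap\mathbb{R}$, with $w'\neq0$ everywhere. Let $y$ solve \eqref{eq:E} on $\Omega$ with $W(y,y^*)=-2i$. Let $U$ be the open set of points $(z,u)$ of the slice such that $u=w(\sigma)$ with $\sigma\in\Omega\cap\mathbb{R}$ and $s=\sigma+i\eta\in\Omega$. Then on $U$
\begin{equation}\label{eq:sphere}
4|z|^2=|y^*(s)|^2-|y(s)|^2 ,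
\end{equation}
and the \emph{developing map} $D_y=[y(s):y^*(s):2z]$ is a local CR diffeomorphism $U\to Q$.
\end{lemma}

\begin{proof}
The function $y^*$ solves \eqref{eq:E} because $w^*=w$. The $w$-coordinate of the point $(z,u)$ is $\varphi_{i\eta}(w(\sigma),\lambda)=w(s)$, and its conjugate is $w(\bar s)$. By \eqref{eq:onM} and \eqref{eq:kernel} with $s_1=\bar s$, $s_2=s$,
\[
|z|^2=\frac1{2i}\cdot\frac{y(\bar s)y^*(s)-y^*(\bar s)y(s)}{-2i}=\frac{|y^*(s)|^2-|y(s)|^2}4,
\]
since $y(\bar s)=\overline{y^*(s)}$ and $y^*(\bar s)=\overline{y(s)}$. Also $y^*(s)\ne0$ on $U$: otherwise \eqref{eq:sphere} forces $y(s)=0$ and the Wronskian vanishes. So $D_y$ maps $U$ to $Q$. In the chart of Section~\ref{sec:prelim} it is $(y/y^*,2z/y^*)$, and its Jacobian in $(s,z)$ is triangular with diagonal entries $(y/y^*)'=-W(y,y^*)/y^{*2}=2i/y^{*2}$ and $2/y^*$. Since $w'\neq0$, $s$ is locally a holomorphic function of $w$. Hence $D_y$ is locally the restriction of a biholomorphic map in $(z,w)$ that sends one real hypersurface into another.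
\end{proof}

\begin{corollary}\label{cor:levi}
The Levi form of $M_\varepsilon$ vanishes exactly on $\{u=\pm\lambda\}$. At all other points the sections of $T^cM_\varepsilon$ and their brackets span the tangent space of the slice.
\end{corollary}

\begin{proof}
Let $(z_0,u_0,\lambda_0)$ have $u_0\ne\pm\lambda_0$. Take $\Omega=\{|s|<\delta_0\}$ and $w(s)=\varphi_s(u_0,\lambda_0)$; then $w'\ne0$ by \eqref{eq:flowode}, since $1-\lambda_0^2T^2=\cosh^{-2}(\lambda_0s)$. The solution with $y(0)=1$, $y'(0)=i$ has $W(y,y^*)=-2i$. By Lemma~\ref{lem:dev} and (F1) the Levi form is nonzero at the point. So some bracket leaves the $2$-dimensional space $T^c$ and stays in the $3$-dimensional tangent space of the slice.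

If $u_0=\pm\lambda_0$, then $\psi_\varepsilon(z,u_0,\lambda_0)=(z,u_0,\lambda_0)$ for all $z$, so $M_\varepsilon$ contains a complex curve through the point. Its tangent spaces are complex lines in $TM_\varepsilon$, hence equal to $T^c$. Sections of $T^c$ are tangent to the curve, so their brackets at points of the curve lie in $T^c$.
\end{proof}

\section{The series $P$ and formal equivalence}\label{sec:formal}

As in the linear model, a zero of $X$ selects a solution of \eqref{eq:E}. At $w=-\lambda$ the equation becomes $y''+y=0$, so we look for $y=e^{is}P(w(s))$ with $P$ regular at $w=-\lambda$. Since $d/ds$ acts on functions of $w$ as $X$,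
\[
y''+(1+\varepsilon\Delta)y=e^{is}\bigl(X^2+2iX+\varepsilon\Delta\bigr)P=e^{is}\Delta\bigl(\Delta P_{ww}+(2w+2i)P_w+\varepsilon P\bigr),
\]
and we need
\begin{equation}\label{eq:P}
\Delta P_{ww}+(2w+2i)P_w+\varepsilon P=0 .
\end{equation}

\begin{lemma}\label{lem:P}
Let
\[
P(w,\lambda)=\sum_{k\ge0}a_k(\lambda)(w+\lambda)^k,\qquad a_k(\lambda)=\prod_{j=1}^k\frac{j(j-1)+\varepsilon}{2j(j\lambda-i)} .
\]
\begin{enumerate}
\item[(a)] $P$ is an element of $\mathbb{C}[[w,\lambda]]$ with $P(0,0)=1$. It solves \eqref{eq:P}, and
\begin{equation}\label{eq:wr}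
-2iPP^*+\Delta\,(PP^*_w-P_wP^*)=-2i .
\end{equation}
\item[(b)] If $\varepsilon=-m(m+1)$ with $m\in\{0,1,2,\dots\}$, the sum stops at $k=m$, and $P$ is holomorphic near $(0,0)$.
\item[(c)] For fixed $\lambda=r>0$ the series converges for $|w+r|<2r$ and satisfies \eqref{eq:P} and \eqref{eq:wr} there. If $\varepsilon$ is not of the form $-m(m+1)$, its radius of convergence is exactly $2r$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each $a_k$ is holomorphic at $\lambda=0$ and $(w+\lambda)^k\in\mathfrak m^k$, so the sum exists in $\mathbb{C}[[w,\lambda]]$. With $\xi=w+\lambda$ we have $\Delta=\xi^2-2\lambda\xi$ and $2w+2i=2\xi-2\lambda+2i$. The coefficient of $\xi^k$ in \eqref{eq:P} is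
\[
\bigl(k(k+1)+\varepsilon\bigr)a_k-2(k+1)\bigl((k+1)\lambda-i\bigr)a_{k+1}=0 .
\]
Equation \eqref{eq:P} and its conjugate read $(\Delta P_w)_w=-2iP_w-\varepsilon P$ and $(\Delta P^*_w)_w=2iP^*_w-\varepsilon P^*$. Therefore
\[
\partial_w\bigl[\Delta(PP^*_w-P_wP^*)\bigr]=P(\Delta P^*_w)_w-P^*(\Delta P_w)_w=2i\,(PP^*)_w ,
\]
so the left side of \eqref{eq:wr} does not depend on $w$. At $w=-\lambda$ we have $P=P^*=1$ and $\Delta=0$, which gives the value $-2i$. Part (b) holds because the factor with $j=m+1$ vanishes. For (c), if no factor vanishes then $a_{k+1}(r)/a_k(r)\to1/2r$; otherwise $P(\cdot,r)$ is a polynomial. The computations above are valid for the convergent series.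
\end{proof}

So $P$ has two lives: it is a formal series at $(0,0)$, and for each $r>0$ it is a holomorphic function on a disc that shrinks with $r$. Unless $\varepsilon=-m(m+1)$, the formal series diverges, because $|a_{k+1}(0)/a_k(0)|=|k(k+1)+\varepsilon|/(2k+2)\to\infty$.

Write $P$ in formal polar form. The series
\[
\mu=(PP^*)^{1/2},\qquad\Theta=\frac1{2i}\log\frac P{P^*}
\]
satisfy $\mu^*=\mu$, $\Theta^*=\Theta$, $\mu(0,0)=1$, $\Theta(0,0)=0$, and $P=\mu e^{i\Theta}$, $P^*=\mu e^{-i\Theta}$. For $y=e^{is}P$ the developing map is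
\[
[\mu e^{i(s+\Theta)}:\mu e^{-i(s+\Theta)}:2z]=[e^{i\tilde s}:e^{-i\tilde s}:2\tilde z],\qquad\tilde s=s+\Theta,\quad\tilde z=z/\mu ,
\]
and the right side is a developing map of $M_0$. Shifting the time $s$ by $\Theta$ means applying $\varphi_\Theta$ to $w$. This suggests the map
\begin{equation}\label{eq:H}
H(z,w,\lambda)=\Bigl(\frac z{\mu(w,\lambda)},\ \varphi_{\Theta(w,\lambda)}(w,\lambda),\ \lambda\Bigr),
\end{equation}
in which the singular coordinate $s$ no longer appears.

\begin{proposition}\label{prop:formal}
For every $\varepsilon\in\mathbb{R}$, $H$ is a formal equivalence of $(M_\varepsilon,0)$ and $(M_0,0)$. If $\varepsilon=-m(m+1)$, then $H$ is a biholomorphic equivalence.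
\end{proposition}

\begin{proof}
We suppress $\lambda$. The series $H$ has real coefficients and $H(0)=0$. Its linear part is the identity, since $\mu=1+\cdots$ and $\varphi_\Theta(w)=w+\Theta\Delta+\cdots$ with $\Theta\Delta\in\mathfrak m^3$.

In $\mathbb{C}[[\tau,w,\lambda]]$ the series $y_1=e^{i\tau}P(\varphi_\tau(w))$ solves the differential equation in \eqref{eq:k} by \eqref{eq:P}, and so does $y_2=y_1^*=e^{-i\tau}P^*(\varphi_\tau(w))$. Their Wronskian in $\tau$ is the left side of \eqref{eq:wr} evaluated at $\varphi_\tau(w)$, hence $-2i$. So $\bigl(y_1(0)y_2(\tau)-y_2(0)y_1(\tau)\bigr)/(-2i)$ solves the initial value problem \eqref{eq:k}, whose formal solution is unique because the coefficients of $\tau^j$ are determined recursively. Inserting the polar form,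
\begin{equation}\label{eq:polar}
k_\varepsilon(\tau;w)=\mu(w)\,\mu(\varphi_\tau(w))\,\sin\bigl(\tau+\Theta(\varphi_\tau(w))-\Theta(w)\bigr).
\end{equation}

Now substitute $\psi_\varepsilon$. Let $\eta$, $w=\varphi_{i\eta}(u)$ and $\bar w=\varphi_{-i\eta}(u)$ denote the corresponding series in $(z,\bar z,u,\lambda)$, and define series without constant term by
\[
\tilde z=\frac z{\mu(w)},\quad\bar{\tilde z}=\frac{\bar z}{\mu(\bar w)},\quad\tilde\eta=\eta+\frac{\Theta(w)-\Theta(\bar w)}{2i},\quad\tilde u=\varphi_{(\Theta(w)+\Theta(\bar w))/2}(u).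
\]
By \eqref{eq:onM} and \eqref{eq:polar} with $\tau=2i\eta$ and $\varphi_{2i\eta}(\bar w)=w$,
\[
\tilde z\bar{\tilde z}=\tfrac1{2i}\sin\bigl(2i\eta+\Theta(w)-\Theta(\bar w)\bigr)=\tfrac1{2i}\sin2i\tilde\eta=\tfrac12\sinh2\tilde\eta ,
\]
so $\tilde\eta=\eta_0(\tilde z\bar{\tilde z})$. Moreover $i\tilde\eta+\frac12(\Theta(w)+\Theta(\bar w))=i\eta+\Theta(w)$ and $-i\tilde\eta+\frac12(\Theta(w)+\Theta(\bar w))=-i\eta+\Theta(\bar w)$, so the group law gives
\[
\varphi_{\Theta(w)}(w)=\varphi_{i\tilde\eta}(\tilde u),\qquad\varphi_{\Theta(\bar w)}(\bar w)=\varphi_{-i\tilde\eta}(\tilde u).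
\]
Thus $H\circ\psi_\varepsilon$ and its conjugate are obtained from $\psi_0$ and its conjugate by substituting $(\tilde z,\bar{\tilde z},\tilde u,\lambda)$ for $(z,\bar z,u,\lambda)$. A defining function $\rho'$ of $M_0$ satisfies $\rho'(\psi_0,\bar\psi_0)=0$ as a series in the independent variables $(z,\bar z,u,\lambda)$, so $\rho'(H\circ\psi_\varepsilon,\overline{H\circ\psi_\varepsilon})=0$, and Lemma~\ref{lem:ideal} applies.

If $\varepsilon=-m(m+1)$, then $P$, $\mu$, $\Theta$ and $H$ converge by Lemma~\ref{lem:P}(b). The last identity then says $H(M_\varepsilon)\subset M_0$ near $0$, and the two germs coincide because they have the same dimension.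
\end{proof}

\begin{example}\label{ex:m1}
For $\varepsilon=-2$ one has $a_1=-1/(\lambda-i)$ and $P=(w+i)/(i-\lambda)$. Hence $\mu=\sqrt{(1+w^2)/(1+\lambda^2)}$ and $\Theta=-\arctan w-\arctan\lambda$. For $\lambda=r>0$, the solution $e^{is}P(w_r(s),r)=e^{is}(i-r\tanh rs)/(i-r)$ behaves like $e^{is}$ at $s=+\infty$ and like a unimodular multiple of $e^{is}$ at $s=-\infty$. No term $e^{-is}$ appears. The next section measures this term for general $\varepsilon$.
\end{example}

\section{The reflection coefficient}\label{sec:scattering}

Fix $r\in(0,\delta)$. In the slice $\lambda=r$ of $M_\varepsilon$ consider the \emph{strip} and its interior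
\[
N_r=\{|z|<\delta,\ |u|\le r\},\qquad N_r^0=\{|z|<\delta,\ |u|<r\},
\]
with \emph{edges} $e_+=\{u=-r\}$ and $e_-=\{u=r\}$. On $N^0_r$ write $u=w_r(\sigma)$, $\sigma\in\mathbb{R}$, and $s=\sigma+i\eta$; then $\sigma\to\pm\infty$ at $e_\pm$. Along the orbit $w_r$, equation \eqref{eq:E} is the Schr\"odinger equation
\begin{equation}\label{eq:schr}
-y''+\frac{\varepsilon r^2}{\cosh^2(rs)}\,y=y .
\end{equation}
On $\Omega_r=\{|\operatorname{Im}s|<\pi/4r\}$ we have $|w_r(s)|<r$, because $|\tanh(a+ib)|^2=(\cosh2a-\cos2b)/(\cosh2a+\cos2b)$. So $w_r'\neq0$ on $\Omega_r$, and by Lemma~\ref{lem:P}(c) the function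
\[
f(s)=e^{is}P(w_r(s),r)
\]
is a holomorphic solution of \eqref{eq:schr} on $\Omega_r$ with $f^*(s)=e^{-is}P^*(w_r(s),r)$ and $W(f,f^*)=-2i$ by \eqref{eq:wr}. The potential is even, so
\[
g(s)=f^*(-s)=e^{is}P^*(-w_r(s),r)
\]
is also a solution, with $g^*(s)=f(-s)$ and $W(g,g^*)(s)=W(f,f^*)(-s)=-2i$. Put $y_+=f$, $y_-=g$. Since $r<\frac12$, $\Omega_r$ contains $\{|\operatorname{Im}s|\le1\}$, and $w_r(s)+r=2r/(1+e^{2rs})$ tends to $0$ uniformly there as $\operatorname{Re}s\to+\infty$. As $P(-r,r)=1$,
\begin{equation}\label{eq:asym}
y_\pm(s)=e^{is}(1+o(1)),\quad y_\pm^*(s)=e^{-is}(1+o(1))\quad(\operatorname{Re}s\to\pm\infty),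
\end{equation}
uniformly for $|\operatorname{Im}s|\le1$. These are the solutions selected by the two edges. By Lemma~\ref{lem:dev},
\[
D_\pm=[y_\pm(s):y_\pm^*(s):2z]
\]
are local CR diffeomorphisms $N_r^0\to Q$.

Write $f=ag+bg^*$ with constants $a=a_\varepsilon(r)$, $b=b_\varepsilon(r)$. Then $f^*=\bar bg+\bar ag^*$, and comparing Wronskians gives $|a|^2-|b|^2=1$. Hence
\begin{equation}\label{eq:S}
D_+=\hat S\circ D_-,\qquad\hat S=S\oplus1,\qquad S=\begin{pmatrix}a&b\\ \bar b&\bar a\end{pmatrix},
\end{equation}
and $\hat S\in U(2,1)$, since $|aZ_1+bZ_2|^2-|\bar bZ_1+\bar aZ_2|^2=(|a|^2-|b|^2)(|Z_1|^2-|Z_2|^2)$. We call $b$ the \emph{reflection coefficient}: it is the amplitude of the wave $e^{-is}$ at $-\infty$ in the solution that is the pure wave $e^{is}$ at $+\infty$. For $\varepsilon=0$ we have $P=1$, $f=g=e^{is}$ and $b_0(r)=0$. Theorem~\ref{thm:A} needs only to know when $b$ can vanish, and this has a direct answer.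

\begin{lemma}\label{lem:bzero}
If $b_\varepsilon(r)=0$ for some $r$, then $\varepsilon=-m(m+1)$ for some $m\in\{0,1,2,\dots\}$.
\end{lemma}

\begin{proof}
If $f=ag$, then $P(w,r)=aP^*(-w,r)$ for $-r<w<r$. The right side is holomorphic for $|w-r|<2r$, so $P(\cdot,r)$ continues holomorphically to a neighborhood of $w=r$. At every other point of the circle $|w+r|=2r$ the leading coefficient $w^2-r^2$ of the linear equation \eqref{eq:P} is nonzero, so $P(\cdot,r)$ continues to a neighborhood of that point as well. A power series has a singular point on its circle of convergence, so the radius of convergence exceeds $2r$, and Lemma~\ref{lem:P}(c) gives the claim.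
\end{proof}

To distinguish $M_\varepsilon$ from $M_{\varepsilon'}$ in general we need the value of $b$. Let $F(\alpha,\beta;\gamma;x)=\sum_{k\ge0}\frac{(\alpha)_k(\beta)_k}{(\gamma)_k\,k!}x^k$, where $(\alpha)_k=\alpha(\alpha+1)\cdots(\alpha+k-1)$. Gauss's connection formula (see e.g.\ \cite{DLMF}) states that for $\gamma\notin\{0,-1,\dots\}$, $\gamma-\alpha-\beta\notin\mathbb{Z}$ and $0<x<1$,
\begin{multline}\label{eq:gauss}
F(\alpha,\beta;\gamma;x)=\frac{\Gamma(\gamma)\Gamma(\gamma-\alpha-\beta)}{\Gamma(\gamma-\alpha)\Gamma(\gamma-\beta)}\,F(\alpha,\beta;\alpha+\beta-\gamma+1;1-x)\\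
+(1-x)^{\gamma-\alpha-\beta}\,\frac{\Gamma(\gamma)\Gamma(\alpha+\beta-\gamma)}{\Gamma(\alpha)\Gamma(\beta)}\,F(\gamma-\alpha,\gamma-\beta;\gamma-\alpha-\beta+1;1-x),
\end{multline}
where $1/\Gamma$ is read as an entire function.

\begin{proposition}\label{prop:b}
\[
b_\varepsilon(r)=\frac{\cos\bigl(\frac\pi2\sqrt{1-4\varepsilon}\bigr)}{i\sinh(\pi/r)},\qquad|b_\varepsilon(r)|^2=\frac{1+c(\varepsilon)}{2\sinh^2(\pi/r)} .
\]
\end{proposition}

\begin{proof}
Let $\alpha=\frac12(1+\sqrt{1-4\varepsilon})$, so that $\alpha(1-\alpha)=\varepsilon$ and $j(j-1)+\varepsilon=(\alpha+j-1)(j-\alpha)$. With $x=(w+r)/2r$ we have $(w+r)/2(jr-i)=x/(j-\frac ir)$, so $P(w,r)=F(\alpha,1-\alpha;1-\frac ir;x)$. Here $\gamma-\alpha-\beta=-i/r\notin\mathbb{Z}$. For $w=w_r(s)$ with real $s$ we have $x=1/(1+e^{2rs})$, so $1-x=e^{2rs}x$ and $(1-x)^{-i/r}=e^{-2is}x^{-i/r}$. As $s\to-\infty$, $x\to1$ and \eqref{eq:gauss} gives $f=(a'+o(1))e^{is}+(b'+o(1))e^{-is}$, where $a',b'$ are the two Gamma quotients. Comparing with $f=ag+bg^*$ and \eqref{eq:asym}, the periodic function $(a-a')e^{is}+(b-b')e^{-is}$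 tends to $0$, so $b=b'$. The reflection formula $\Gamma(\zeta)\Gamma(1-\zeta)=\pi/\sin\pi\zeta$ gives
\[
b=\frac{\Gamma(1-\frac ir)\Gamma(\frac ir)}{\Gamma(\alpha)\Gamma(1-\alpha)}=\frac{\sin\pi\alpha}{\sin(i\pi/r)}=\frac{\cos\bigl(\frac\pi2\sqrt{1-4\varepsilon}\bigr)}{i\sinh(\pi/r)} .
\]
The numerator is real, because $\sqrt{1-4\varepsilon}$ is real or purely imaginary, and its square is $\frac12(1+c(\varepsilon))$.
\end{proof}

\begin{remark}\label{rem:born}
Write $P=1+\varepsilon p+O(\varepsilon^2)$. The terms of first order in \eqref{eq:P}, multiplied by $\Delta$, say that $q=\Delta p_w$ solves the model equation \eqref{eq:model}. Accordingly $\partial_\varepsilon b_\varepsilon(r)|_{\varepsilon=0}=\pi/(i\sinh(\pi/r))=I(r)/2i$, with $I(r)$ the obstruction found in Proposition~\ref{prop:model}. Like $I(r)$, the coefficient $b_\varepsilon(r)$ is $O(r^k)$ for every $k$.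
\end{remark}

\section{CR invariance of the reflection coefficient}\label{sec:rigidity}

By Corollary~\ref{cor:S}, a CR map between two open strips is described by a single element $A\in PU(2,1)$. On the open strips alone this gives no information about $b$, since $D_+$ and $D_-$ themselves differ by an element of the group. The information comes from continuity up to the edges: it forces $A$ to be diagonal when it is expressed through the developing maps that belong to the edges.

\subsection{Limit circles}

When a point approaches an edge with $z=\zeta$ fixed, its image under the developing map of that edge does not converge. By \eqref{eq:asym} it winds around a closed curve. For $\zeta\in\mathbb{C}$ let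
\[
C_\zeta=\bigl\{[\omega:\omega^{-1}:2\zeta]\ :\ |\omega|=e^{-\eta_0(|\zeta|^2)}\bigr\}.
\]
It lies in $Q$, since $|\omega|^{-2}-|\omega|^2=2\sinh2\eta_0(|\zeta|^2)=4|\zeta|^2$, and on the conic $Z_3^2=4\zeta^2Z_1Z_2$.

\begin{lemma}\label{lem:circles}
Let $A\in PU(2,1)$. Suppose $AC_0\subset C_{\zeta_0'}$ for some $\zeta_0'$, and $AC_\zeta\subset C_{\zeta'}$ for some $\zeta\neq0$ and some $\zeta'$. Then $A$ is represented by $\operatorname{diag}(\kappa_1,\kappa_2,1)$ with $|\kappa_1|=|\kappa_2|=1$.
\end{lemma}

\begin{proof}
The set $C_0$ is an infinite subset of the line $\ell=\{Z_3=0\}$, so $AC_0$ is an infinite subset of the line $A\ell=\{c_1Z_1+c_2Z_2+c_3Z_3=0\}$. Hence $c_1\omega^2+2c_3\zeta_0'\omega+c_2=0$ for infinitely many $\omega$, so $c_1=c_2=0$ and $A\ell=\ell$. A representative in $U(2,1)$ preserves the plane $Z_3=0$ in $\mathbb{C}^3$, hence also its orthogonal complement, the $Z_3$-axis. After division by a unimodular scalar it has the form $B\oplus1$, where $B=(b_{jk})$ preserves $|Z_1|^2-|Z_2|^2$. The equation of the conic containing $C_{\zeta'}$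 gives
\[
\zeta^2=\zeta'^2\,(b_{11}\omega+b_{12}\omega^{-1})(b_{21}\omega+b_{22}\omega^{-1})
\]
for infinitely many $\omega$. So $\zeta'\neq0$, and the coefficients of $\omega^{\pm2}$ vanish: $b_{11}b_{21}=0=b_{12}b_{22}$. The columns of $B$ satisfy $|b_{11}|^2-|b_{21}|^2=1$ and $|b_{12}|^2-|b_{22}|^2=-1$, so $b_{11},b_{22}\neq0$. Therefore $b_{21}=b_{12}=0$ and $|b_{11}|=|b_{22}|=1$.
\end{proof}

The circle $C_0$ alone does not suffice: every $B\oplus1\in U(2,1)$ maps $C_0=Q\cap\ell$ to itself.

In what follows, objects belonging to a strip $\tilde N_R\subset M_{\varepsilon'}$ carry a tilde.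

\begin{lemma}\label{lem:edge}
Let $h:N_r\to\tilde N_R$ be continuous, restrict to a $C^\infty$ local CR diffeomorphism $N_r^0\to\tilde N_R^0$, and map the edge $e_\nu$ into the edge $\tilde e_{\nu'}$, where $\nu,\nu'\in\{+,-\}$. Then:
\begin{enumerate}
\item[(a)] $\tilde D_{\nu'}\circ h=A\circ D_\nu$ on $N_r^0$ with $A=\operatorname{diag}(\kappa_1,\kappa_2,1)$, $|\kappa_1|=|\kappa_2|=1$;
\item[(b)] along the curve $z=0$, the difference $\tilde\sigma\circ h-\sigma$ has a finite limit as $\sigma\to\nu\infty$;
\item[(c)] $\nu'=\nu$.
\end{enumerate}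
\end{lemma}

\begin{proof}
Corollary~\ref{cor:S} gives $A\in PU(2,1)$ with $\tilde D_{\nu'}\circ h=AD_\nu$. Fix $|\zeta|<\delta$ and let $p_\sigma\in N_r^0$ be the point with $z=\zeta$, $u=w_r(\sigma)$. As $\sigma\to\nu\infty$, $p_\sigma$ converges to a point $p_\infty\in e_\nu$, and $\eta(p_\sigma)\to\eta_0(|\zeta|^2)$ by \eqref{eq:edge}. Given $\sigma_0\in\mathbb{R}$, let $\sigma_j=\sigma_0+2\pi\nu j$. By \eqref{eq:asym},
\[
D_\nu(p_{\sigma_j})\to[\omega:\omega^{-1}:2\zeta],\qquad\omega=e^{i\sigma_0-\eta_0(|\zeta|^2)},
\]
and every point of $C_\zeta$ arises in this way. On the other side, $h(p_\sigma)\to h(p_\infty)\in\tilde e_{\nu'}$. Let $\zeta'$ be the $z$-coordinate of $h(p_\infty)$. Along $h(p_{\sigma_j})$ we have $\tilde z\to\zeta'$, $\tilde\eta\to\eta_0(|\zeta'|^2)$ and $\tilde\sigma\to\nu'\infty$. On a subsequence $e^{i\tilde\sigma}$ converges, and then \eqref{eq:asym} shows that $\tilde D_{\nu'}(h(p_{\sigma_j}))$ converges to a point of $C_{\zeta'}$. Hence $AC_\zeta\subset C_{\zeta'}$ for every $|\zeta|<\delta$, and Lemma~\ref{lem:circles} gives (a).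

On $z=0$ the third coordinate of $AD_\nu$ vanishes, so $\tilde z=0$ and $\eta=\tilde\eta=0$. The quotient of the first two coordinates in (a) gives, by \eqref{eq:asym}, $e^{2i\tilde\sigma}(1+o(1))=(\kappa_1/\kappa_2)e^{2i\sigma}(1+o(1))$. So $e^{2i(\tilde\sigma-\sigma)}$ converges, that is, the distance of $\tilde\sigma-\sigma$ to a coset of $\pi\mathbb{Z}$ tends to $0$. A continuous function with this property converges to one point of the coset, which is (b). Since $\sigma\to\nu\infty$ and $\tilde\sigma\to\nu'\infty$, (b) implies (c).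
\end{proof}

\subsection{From germs to strips}

\begin{proposition}\label{prop:inv}
If $M^{n,d}_\varepsilon$ and $M^{n,d}_{\varepsilon'}$ are CR equivalent, then $|b_\varepsilon(r)|=|b_{\varepsilon'}(r)|$ for all sufficiently small $r>0$.
\end{proposition}

\begin{proof}
\emph{Step 1: reduction to $n=1$.} Let $\hat h$ be a germ of a CR diffeomorphism $M^{n,d}_\varepsilon\to M^{n,d}_{\varepsilon'}$. We have $T^cM^{n,d}_\varepsilon=T^cM_\varepsilon\oplus V$, where $V$ is tangent to the factor $\mathbb{C}^{n-1}$. Take a frame $Y,JY$ of $T^cM_\varepsilon$ and the coordinate fields of $V$, which commute with each other and with $Y,JY$. For $v=\alpha Y+\beta JY+v_V$ we get $\mathcal L(v,JY)=\alpha\mathcal L(Y,JY)$, $\mathcal L(v,Y)=-\beta\mathcal L(Y,JY)$ and $\mathcal L(v,V)=0$. By Corollary~\ref{cor:levi}, the Levi form is zero on $\{u=\pm\lambda\}$, and elsewhere it is nonzero with kernel $V$. By (F1), $d\hat h(V)=\tilde V$ on the dense set $\{u\neq\pm\lambda\}$, hence everywhere. Let $\pi$ be the projection of the target that forgets $\mathbb{C}^{n-1}$, and let $\iota$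 be the inclusion of $M_\varepsilon\times\{0\}\times\mathbb{R}^{d-2}$. Then $\ker d(\pi\circ\hat h)=V$ meets the image of $d\iota$ only in $0$. So the CR map $h=\pi\circ\hat h\circ\iota$ has injective differential and is a germ of a CR diffeomorphism $M_\varepsilon\times\mathbb{R}^{d-2}\to M_{\varepsilon'}\times\mathbb{R}^{d-2}$ fixing $0$.

\emph{Step 2: slices go to slices.} Use parameters $(z,u,\lambda,x)$ with $x\in\mathbb{R}^{d-2}$, write $h=(\tilde z,\tilde u,\tilde\lambda,\tilde x)$, and shrink $\delta$ so that $h$ maps the box $|z|,|u|,|\lambda|,|x|<\delta$ into the fixed representative of the target. The functions $\tilde\lambda,\tilde x$ are real-valued and CR. By (F2) and Corollary~\ref{cor:levi} their derivatives along the slices $(\lambda,x)=\mathrm{const}$ vanish where $u\neq\pm\lambda$, hence everywhere. The slices are connected, so $\tilde\lambda,\tilde x$ depend only on $(\lambda,x)$.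

\emph{Step 3: strips go to strips.} By (F1), $u=\pm\lambda$ implies $\tilde u=\pm\tilde\lambda$ (with some sign). At the points $(z,0,0,0)$ we have $\tilde\lambda=0$, so $\tilde u(z,0,0,0)=0$. Hence at the origin $\tilde u$ has no derivative in $z,\bar z$, and $(\tilde\lambda,\tilde x)$ has none in $z,\bar z,u$. The Jacobian of $h$ at $0$ is block triangular and invertible, so $\partial_u\tilde u(0)\neq0$. Shrink $\delta$ so that $\partial_u\tilde u$ has constant sign on the box, and fix $r\in(0,\delta)$, $x=0$. For each $z$ the function $u\mapsto\tilde u(z,u,r,0)$ is strictly monotone, and its values at $u=\pm r$ lie in $\{\pm\tilde\lambda(r,0)\}$. They are distinct, so $R=|\tilde\lambda(r,0)|>0$, the interval $[-r,r]$ is mapped onto $[-R,R]$, and the sign of $\partial_u\tilde u$ decides, independently of $z$, which endpoint goes where. The slices of $M_{\varepsilon'}$ at $\pm R$ are the same hypersurface. So $h$ induces a smooth CR immersion $N_r\to\tilde N_R$, still called $h$, which maps $N_r^0$ into $\tilde N^0_R$ and each edge into an edge. By Lemma~\ref{lem:edge},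 $h(e_\pm)\subset\tilde e_\pm$ and
\[
\tilde D_\pm\circ h=A_\pm D_\pm,\qquad A_\pm=\operatorname{diag}(\kappa_1^\pm,\kappa_2^\pm,1),\quad|\kappa_j^\pm|=1 .
\]

\emph{Step 4: comparison of the two edges.} By \eqref{eq:S}, $\hat{\tilde S}A_-D_-=\tilde D_+\circ h=A_+\hat SD_-$. By the uniqueness in Corollary~\ref{cor:S}, $\hat{\tilde S}A_-$ and $A_+\hat S$ define the same element of $PU(2,1)$, and they are equal as matrices since both have $(3,3)$ entry $1$. The $(1,2)$ entries give $b_{\varepsilon'}(R)\kappa_2^-=\kappa_1^+b_\varepsilon(r)$, so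
\begin{equation}\label{eq:bR}
|b_\varepsilon(r)|=|b_{\varepsilon'}(R)| .
\end{equation}

\emph{Step 5: $R=r$.} The number $r$ is the exponential rate at which the orbit approaches the edge, measured against the time $\sigma$, and $h$ preserves this time up to a convergent shift. Precisely, along $z=0$ and as $\sigma\to+\infty$ we have $u+r=2r/(1+e^{2r\sigma})\sim2re^{-2r\sigma}$ and $\tilde u+R\sim2Re^{-2R\tilde\sigma}$, so
\[
\frac{\tilde u+R}{u+r}\sim\frac Rr\,e^{-2R(\tilde\sigma-\sigma)}\,e^{2(r-R)\sigma}.
\]
The left side is a difference quotient and tends to $\partial_u\tilde u(0,-r,r,0)\neq0$. The factor $e^{-2R(\tilde\sigma-\sigma)}$ has a positive limit by Lemma~\ref{lem:edge}(b). Hence $e^{2(r-R)\sigma}$ has a finite nonzero limit, so $R=r$.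
\end{proof}

\begin{remark}
Step 5 uses that $h$ is differentiable with nonzero normal derivative at the edge, while Lemma~\ref{lem:edge} uses only continuity there. Step 5 cannot be skipped in general: by Proposition~\ref{prop:b}, if $c(\varepsilon),c(\varepsilon')\neq-1$, then for every $r>0$ equation \eqref{eq:bR} has a solution $R>0$. For $\varepsilon'=0$ it is not needed, since $b_0(R)=0$ for every $R$.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The germs are formally equivalent by Proposition~\ref{prop:formal}. If they were CR equivalent, Proposition~\ref{prop:inv} with $n=1$, $d=2$ would give $|b_1(r)|=|b_0(r)|=0$ for small $r$, and Lemma~\ref{lem:bzero} would give $1=-m(m+1)$ for an integer $m\ge0$, which is impossible.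
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Part 1} is Proposition~\ref{prop:CRformal}.

\emph{Part 2.} Let $x'\in\mathbb{C}^{d-2}$ be the coordinates in which $\mathbb{R}^{d-2}$ is given by $\operatorname{Im}x'=0$. If $\rho$ defines $M_\varepsilon$, then $(\rho,\operatorname{Im}x')$ defines $M_\varepsilon^{n,d}$, so the product of the map $H$ of Proposition~\ref{prop:formal} with the identity is a formal equivalence of $M_\varepsilon^{n,d}$ and $M_0^{n,d}$. Since formal equivalence is an equivalence relation, all $M_\varepsilon^{n,d}$ are formally equivalent. If $M_\varepsilon^{n,d}$ and $M_{\varepsilon'}^{n,d}$ are CR equivalent, Propositions~\ref{prop:inv} and~\ref{prop:b} give $c(\varepsilon)=c(\varepsilon')$. For $\varepsilon\ge\frac14$ we have $c(\varepsilon)=\cosh(\pi\sqrt{4\varepsilon-1})$, which is strictly increasing.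

\emph{Part 3.} A biholomorphic equivalence restricts to a CR equivalence. If $M_\varepsilon^{n,d}$ is CR equivalent to $M_0^{n,d}$, then $b_\varepsilon(r)=0$ for small $r$ by Proposition~\ref{prop:inv}, so $\varepsilon=-m(m+1)$ by Lemma~\ref{lem:bzero}. If $\varepsilon=-m(m+1)$, the product of $H$ with the identity is a biholomorphic equivalence by Proposition~\ref{prop:formal}.

\emph{Part 4.} Let $N\ge3$, $n\ge1$, $d\ge2$, $n+d=N$; the pair $(N-2,2)$ shows that such pairs exist. By Parts 2 and 3, $M_1^{n,d}$ and $M_0^{n,d}$ are formally but not CR equivalent. Let $N\le2$. If $d=0$, the germs are open sets, and any two are equivalent by a translation. If $n=0$, let $\psi:(\mathbb{R}^N,0)\to(M,p)$ be a real-analytic parametrization. Its holomorphic extension has a complex linear differential whose image contains $T_pM+JT_pM=\mathbb{C}^N$, so it is a biholomorphic equivalence of $(\mathbb{R}^N,0)$ and $(M,p)$. In both cases any two germs are biholomorphically equivalent, hence CR equivalent and, by Part 1, formally equivalent. The remaining case $N=2$, $n=d=1$ is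 the known result (iv).
\end{proof}

\begin{thebibliography}{9}

\bibitem{FvA}
\emph{Formal versus analytic CR mappings},
\texttt{https://people.qatar.tamu.edu/nordine.mir/APM\_online.pdf},
doi:10.4064/ap180720-16-11.

\bibitem{DLMF}
DLMF, formula 15.8.4.

\end{thebibliography}
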